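\title{Forest backbones in planar graphs can require seven colors}

\begin{abstract}
A $2$-backbone coloring of a graph $G$ with a spanning subgraph $H$ is a proper coloring of $G$ by positive integers in which the two ends of every edge of $H$ receive colors at distance at least $2$. Seven colors suffice when $G$ is planar. Broersma et al.\ conjectured that six colors suffice when, in addition, $H$ is a forest. We disprove this with a planar graph on $570$ vertices, in which the backbone may be taken to be a spanning tree of diameter $12$. We also show that six colors do suffice for spanning trees of diameter at most $5$.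
\end{abstract}

\section{Backbone colorings}\label{sec:intro}

All graphs are simple. Let $G=(V,E)$ be a graph, let $H$ be a spanning subgraph of $G$, called the \emph{backbone}, and let $q$ and $k$ be positive integers. A \emph{$q$-backbone $k$-coloring} of $(G,H)$ is a map $f:V\to\{1,\dots,k\}$ such that
\[
|f(u)-f(v)|\ge 1 \ \text{ for all } uv\in E(G), \qquad |f(u)-f(v)|\ge q \ \text{ for all } uv\in E(H).
\]
The least $k$ for which such a map exists is the \emph{$q$-backbone chromatic number} $\mathrm{BBC}_q(G,H)$. When the backbone is a forest $F$ in $G$, we regard $F$ as a spanning subgraph by adding the missing vertices. The number $\mathrm{BBC}_q(G,H)$ measures the price of keeping the colors far apart along the edges of $H$: it is the chromatic number of $G$ when $H$ has no edges, and it cannot decrease when edges of $G$ are added to $H$.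

Let $G$ be planar. By the Four-Color Theorem, the vertices of $G$ can be partitioned into four classes, none of which contains two adjacent vertices. Giving these classes the colors $1$, $q+1$, $2q+1$ and $3q+1$ shows that
\begin{equation}\label{eq:upper}
\mathrm{BBC}_q(G,H)\le 3q+1 \qquad\text{for every planar $G$ and every backbone $H$.}
\end{equation}
The bound is attained for $G=H=K_4$, where the four colors must be pairwise at distance at least $q$. But the coloring behind \eqref{eq:upper} treats every edge of $G$ as a backbone edge, and this looks wasteful when the backbone is a forest. Take $q=2$ and $G=K_4$. If the backbone is a path on the four vertices, the colors $2,4,1,3$ along the path show that four colors suffice; if it is a star, color $1$ at the center and $3,4,5$ at the leaves show that five suffice. It is known that $\mathrm{BBC}_2(G,F)=6$ for some planar graph $G$ and some forest $F$ in $G$; Example~\ref{ex:five} is such a pair. So for $q=2$ the largest value over planar graphs with forest backbones is $6$ or $7$, and the examples above point to $6$. This is a conjecture of Broersma et al.; our source for it is \cite{forest}.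

\begin{quote}
\textbf{Conjecture.} \emph{If $G$ is a planar graph and $F$ is a forest in $G$, then $\mathrm{BBC}_2(G,F)\le 6$.}
\end{quote}

The conjecture is false. The \emph{diameter} of a tree is the largest number of edges on a path in it.

\begin{theorem}\label{thm:main}
There are a planar graph $G$ with $570$ vertices and a forest $F$ in $G$ such that $(G,F)$ has no $2$-backbone $6$-coloring. Moreover, $F$ extends to a spanning tree $T$ of $G$ of diameter $12$, and $\mathrm{BBC}_2(G,F)=\mathrm{BBC}_2(G,T)=7$.
\end{theorem}

Thus, for $q=2$, the bound \eqref{eq:upper} is sharp for forest backbones and even for spanning-tree backbones. The conjectured bound does hold for trees of small diameter.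

\begin{theorem}\label{thm:short}
If $G$ is a planar graph and $T$ is a spanning tree of $G$ of diameter at most $5$, then $\mathrm{BBC}_2(G,T)\le 6$. More generally, $\mathrm{BBC}_2(G,H)\le 6$ for every spanning subgraph $H$ of $G$ for which there are two vertices $r_1,r_2$, not necessarily distinct, such that every edge of $H$ whose ends both have $H$-degree at least $2$ is incident with $r_1$ or $r_2$.
\end{theorem}

Section~\ref{sec:five} shows the method behind Theorem~\ref{thm:main} with five colors, Sections~\ref{sec:reduction}--\ref{sec:strip} carry it out with six, and Section~\ref{sec:short} proves Theorem~\ref{thm:short}.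

\section{Five colors: forcing a vertex to an end of the palette}\label{sec:five}

A color at an end of the palette $\{1,\dots,k\}$ forbids one further color to its backbone neighbors, while a color in the middle forbids two. A vertex whose backbone neighbors need many different colors is therefore pushed to $1$ or $k$. There are only two such colors, so three vertices of this kind cannot form a triangle.

\begin{example}\label{ex:five}
Take a triangle $r_1r_2r_3$. For each $i$ add three mutually adjacent vertices, all adjacent to $r_i$, so that $r_i$ lies in its own copy of $K_4$. Let $G_0$ be this planar graph on twelve vertices, and let $F_0$ consist of the nine edges from the $r_i$ to the added vertices. Suppose that $f$ is a $2$-backbone $5$-coloring of $(G_0,F_0)$. The colors at distance at least $2$ from $1,2,3,4,5$ form the sets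
\[
\{3,4,5\},\quad \{4,5\},\quad \{1,5\},\quad \{1,2\},\quad \{1,2,3\},
\]
respectively. The three backbone neighbors of $r_i$ have three different colors, all at distance at least $2$ from $f(r_i)$, so $f(r_i)\in\{1,5\}$. This is impossible for the three mutually adjacent vertices $r_1,r_2,r_3$. Hence $\mathrm{BBC}_2(G_0,F_0)\ge 6$. Every edge of $F_0$ has an end of degree $1$ in $F_0$, so Theorem~\ref{thm:short} gives equality.
\end{example}

\section{Six colors: reduction to forbidding 2 and 5}\label{sec:reduction}

From here to the end of Section~\ref{sec:strip}, \emph{coloring} means $2$-backbone $6$-coloring. Let $N(i)$ be the set of colors allowed on a backbone neighbor of a vertex colored $i$: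
\begin{equation}\label{eq:N}
\begin{array}{lll}
N(1)=\{3,4,5,6\}, & N(2)=\{4,5,6\}, & N(3)=\{1,5,6\},\\[2pt]
N(4)=\{1,2,6\}, & N(5)=\{1,2,3\}, & N(6)=\{1,2,3,4\}.
\end{array}
\end{equation}
The \emph{reflection} $i\mapsto 7-i$ preserves distances between colors, so it sends colorings to colorings.

Every $N(i)$ now has at least three elements, so the center of a star in $K_4$ is not restricted at all. The center of a star in $K_5$ would be forced into $\{1,6\}$, but $K_5$ is not planar. There is little slack, however. For $i\in\{2,3,4,5\}$ the set $N(i)$ has exactly three elements, and one of them is $2$ or $5$. The argument of Example~\ref{ex:five} therefore survives if the leaves of the stars can be kept away from the colors $2$ and $5$.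

A \emph{rooted pair} $(L,B,r)$ consists of a planar graph $L$, a spanning tree $B$ of $L$ taken as backbone, and a vertex $r$, the \emph{root}. Its \emph{height} is the largest distance in $B$ from $r$ to a vertex. To \emph{attach} a rooted pair at a vertex $y$ of a planar graph with a backbone means to take a new copy of the pair, identify its root with $y$, and add the edges of $B$ to the backbone. The result is planar, because a planar graph has a drawing with any prescribed vertex on the outer face, and such a drawing of $L$ fits inside a face incident with $y$. No cycle is created in the backbone, because the new tree meets the old graph in one vertex. A coloring of the result restricts to a coloring of the copy.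

\begin{lemma}\label{lem:reduction}
Let $(L,B,r)$ be a rooted pair with $n$ vertices and height $h$ such that $f(r)\notin\{2,5\}$ for every coloring $f$. Then there are a planar graph $G$ with $3(3n+1)$ vertices and a forest $F$ in $G$ such that $(G,F)$ has no coloring and $F$ extends to a spanning tree of $G$ of diameter $2h+4$.
\end{lemma}

\begin{proof}
Take a $K_4$ on vertices $r',b_1,b_2,b_3$ with backbone edges $r'b_1,r'b_2,r'b_3$, and attach $(L,B,r)$ at each $b_i$. This gives a rooted pair $(L',B',r')$ with $3n+1$ vertices and height $h+1$. In a coloring $f$ of it, the mutually adjacent vertices $b_1,b_2,b_3$ have three different colors in $N(f(r'))\setminus\{2,5\}$. By \eqref{eq:N}, for $f(r')=2,3,4,5$ this set is $\{4,6\}$, $\{1,6\}$, $\{1,6\}$, $\{1,3\}$, respectively, and is too small. So $f(r')\in\{1,6\}$.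

Now take a triangle $r_1r_2r_3$ with no backbone edges and attach $(L',B',r')$ at each $r_i$. Let $G$ be the resulting planar graph and $F$ the union of the three copies of $B'$. In a coloring of $(G,F)$ the vertices $r_1,r_2,r_3$ would have three different colors in $\{1,6\}$, so there is none.

The edges $r_1r_2$ and $r_2r_3$ join the three components of $F$ into a spanning tree $T$. Two vertices in the copies at $r_i$ and $r_j$ are at distance at most $(h+1)+|i-j|+(h+1)\le 2h+4$ in $T$, and equality holds for a vertex at distance $h+1$ from $r_1$ in the first copy and one at distance $h+1$ from $r_3$ in the third.
\end{proof}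

\section{A gadget against a triangle colored 1, 2, 3}\label{sec:gadget}

It remains to build a rooted pair whose root avoids $2$ and $5$. If the root has color $5$, a triangle formed by three of its backbone neighbors is colored $1,2,3$; if the root has color $2$, such a triangle is colored $4,5,6$. We want to draw something inside the triangle that rules this out. The difficulty is that the three vertices of the triangle are already connected in the backbone through the root. A new backbone path between two of them would close a cycle. Our backbone edges will form one tree hanging from a single vertex $v$ of the triangle, and the other two vertices will act only through ordinary edges.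

\begin{definition}\label{def:gadget}
Let $u,v,t$ be the vertices of a triangular face of a plane graph. The gadget $\Gamma(u,v,t)$ adds nine vertices inside this face, in the following order (Figure~\ref{fig:gadget}):
\begin{itemize}
\item $d$ in the face $uvt$, then $c$ in the face $uvd$, then $m$ in the face $vcd$, each adjacent to the three vertices of its face;
\item a triangle $pqw$ in the face $uvc$, with $p$ adjacent to $u,v$, with $q$ adjacent to $v,c$, and with $w$ adjacent to $c,u$; the new faces are $uvp$, $vpq$, $vcq$, $cqw$, $cuw$, $uwp$ and $pqw$;
\item $x$ in the face $uvp$, then $z$ in the face $uvx$, then $s$ in the face $vxz$, each adjacent to the three vertices of its face.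
\end{itemize}
The backbone edges of the gadget are those of the paths $v\,s\,x\,p$, \ $v\,q\,c\,w$, \ $v\,m\,d$, and the edge $sz$.
\end{definition}

\begin{figure}[ht]
\centering
\begin{tikzpicture}[scale=0.78, every node/.style={circle,draw,fill=white,inner sep=0pt,minimum size=5mm}]
\node (u) at (0,0) {$u$}; \node (v) at (12,0) {$v$}; \node (t) at (6,9.4) {$t$};
\node (d) at (6,7.8) {$d$}; \node (c) at (6,6.2) {$c$}; \node (m) at (6.9,5.95) {$m$};
\node (w) at (5,4.5) {$w$}; \node (q) at (7,4.5) {$q$}; \node (p) at (6,3.6) {$p$};
\node (x) at (6,2.4) {$x$}; \node (z) at (6,1) {$z$}; \node (s) at (7.4,1.3) {$s$};
\draw[gray] (u)--(v)--(t)--(u)--(d)--(t) (v)--(d)--(c)--(u) (v)--(c)--(m)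
  (u)--(p)--(v) (u)--(w)--(q)--(p)--(w) (u)--(x)--(v) (u)--(z)--(v) (z)--(x);
\draw[line width=1.8pt] (v)--(s)--(x)--(p) (s)--(z) (v)--(q)--(c)--(w) (v)--(m)--(d);
\end{tikzpicture}
\caption{The gadget $\Gamma(u,v,t)$ inside the triangle $uvt$. The thick edges are the backbone edges; they form a tree that contains $v$ but neither $u$ nor $t$. No $2$-backbone $6$-coloring gives $u,v,t$ the colors $1,2,3$ in this order, or $6,5,4$ in this order.}
\label{fig:gadget}
\end{figure}

Each step draws new vertices inside a face, and every new edge has a new end, so the graph stays planar and simple. The construction applies to any ordering $(u,v,t)$ of the vertices of the face. The nine backbone edges form a tree on $v$ and the nine new vertices, and the largest distance from $v$ in this tree is $3$, attained at $p$ and $w$.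

The main tool is a backbone path $v\,y\,y'$ of length two with $f(v)=2$. The middle vertex has its color in $N(2)\cap N(f(y'))$, and
\begin{equation}\label{eq:common}
\begin{array}{ll}
N(2)\cap N(3)=\{5,6\}, & N(2)\cap N(4)=\{6\},\\[2pt]
N(2)\cap N(5)=\emptyset, & N(2)\cap N(6)=\{4\}.
\end{array}
\end{equation}
So $y'$ cannot have color $5$, and the colors $4$ and $6$ on $y'$ force $6$ and $4$ on $y$. The gadget is designed backwards from $d$, which sees all of $u,v,t$ and is to be left without a color. For this we need $f(c)\in\{4,6\}$; for that we need $f(p)\in\{5,6\}$; and for that we need $f(x)\in\{3,4\}$.

\begin{lemma}\label{lem:gadget}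
In every coloring $f$ of a graph containing $\Gamma(u,v,t)$, the triple $(f(u),f(v),f(t))$ is neither $(1,2,3)$ nor $(6,5,4)$.
\end{lemma}

\begin{proof}
The reflection exchanges the two triples, so suppose that $f(u)=1$, $f(v)=2$, $f(t)=3$. The vertices $d,c,p,x,z$ are adjacent to both $u$ and $v$, so their colors are not $1$ or $2$.

\emph{Step 1: $f(x)\in\{3,4\}$.} Since $vs$ is a backbone edge, $f(s)\in\{4,5,6\}$. The adjacent vertices $x$ and $z$ are backbone neighbors of $s$, so they have two different colors in $N(f(s))\setminus\{1,2\}$. This set is $\{6\}$ if $f(s)=4$, it is $\{3\}$ if $f(s)=5$, and it is $\{3,4\}$ if $f(s)=6$. Only the last has two elements.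

\emph{Step 2: $f(p)\in\{5,6\}$.} Since $xp$ is a backbone edge, $f(p)\in N(f(x))\setminus\{1,2\}$. This set is $\{5,6\}$ if $f(x)=3$ and $\{6\}$ if $f(x)=4$.

\emph{Step 3: $f(c)\in\{4,6\}$.} We know that $f(c)\in\{3,4,5,6\}$. The backbone path $v\,q\,c$ and \eqref{eq:common} exclude $f(c)=5$. Suppose that $f(c)=3$. Then $f(q)\in\{5,6\}$ by \eqref{eq:common}. Also $f(w)\in N(3)=\{1,5,6\}$ because $cw$ is a backbone edge, and $f(w)\ne1$ because $w$ is adjacent to $u$. With Step~2, the triangle $pqw$ has all its colors in $\{5,6\}$, which is impossible.

\emph{Step 4: no color is left for $d$.} As $d$ is adjacent to $u,v,t$, we have $f(d)\in\{4,5,6\}$; this is the only use of $t$. The backbone path $v\,m\,d$ and \eqref{eq:common} exclude $f(d)=5$. If $f(d)=4$, then $f(m)=6$ by \eqref{eq:common}, and $f(c)=6$ by Step~3 because $c$ is adjacent to $d$. If $f(d)=6$, then $f(m)=4$ by \eqref{eq:common}, and $f(c)=4$ by Step~3. In both cases $f(m)=f(c)$, although $m$ and $c$ are adjacent.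
\end{proof}

\begin{remark}\label{rem:order}
The order of $u,v,t$ matters. The triple $(f(u),f(v),f(t))=(2,1,3)$ extends to the gadget: give color $1$ to $w$, color $3$ to $c$ and $x$, color $4$ to $d$ and $z$, color $5$ to $q$, and color $6$ to $m$, $p$ and $s$.
\end{remark}

\section{A root that avoids 2 and 5}\label{sec:strip}

By Remark~\ref{rem:order}, one gadget does not forbid all six ways of placing $1,2,3$ on a triangle, and a gadget uses up its face. We need six triangular faces, one for each ordering, and a mechanism that makes a coloring with three colors look the same on all of them. A strip of triangles does this: two triangles that share an edge, colored from a set of three colors, have the same color on the two vertices off the edge.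

Take vertices $a_1,\dots,a_8$, with $a_i$ adjacent to $a_j$ if and only if $1\le|i-j|\le2$. Draw $a_j$ at the point $(j,0)$ for odd $j$ and at $(j,1)$ for even $j$, with straight edges. The edges $a_ja_{j+2}$ are horizontal and the edges $a_ja_{j+1}$ zigzag between the two lines, so no two edges cross. The bounded faces are the six triangles $T_i=a_ia_{i+1}a_{i+2}$ for $1\le i\le 6$, and the outer face is bounded by the cycle $a_1a_3a_5a_7a_8a_6a_4a_2$ through all eight vertices. Place a vertex $r$ in the outer face, join it to every $a_j$, and put the eight edges $ra_j$ in the backbone.

The indices of the vertices of $T_i$ are three consecutive integers, so $T_i$ has one vertex in each residue class modulo $3$. List the six orderings of the three residue classes as $\pi_1,\dots,\pi_6$. In the face $T_i$ place the gadget $\Gamma(u,v,t)$, where $u,v,t$ are the vertices of $T_i$ whose indices lie in the first, second and third class of $\pi_i$. Call the resulting planar graph $L$ and its backbone $B$.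

\begin{lemma}\label{lem:strip}
The triple $(L,B,r)$ is a rooted pair with $63$ vertices and height $4$, and $f(r)\notin\{2,5\}$ for every coloring $f$.
\end{lemma}

\begin{proof}
The graph $L$ has $1+8+6\cdot 9=63$ vertices. The backbone $B$ is a star centered at $r$ with six trees hanging from its leaves, each meeting the rest of $B$ in one vertex $a_j$. So $B$ is a spanning tree of $L$, and its height is $1+3=4$.

Suppose that $f(r)=5$. Then $f(a_j)\in N(5)=\{1,2,3\}$ for all $j$, and each triangle $T_i$ uses all three colors. For $1\le j\le 5$ the triangles $T_j$ and $T_{j+1}$ share the vertices $a_{j+1},a_{j+2}$, so $f(a_{j+3})=f(a_j)$. Hence $f(a_j)$ depends only on $j$ modulo $3$, and the three residue classes receive three different colors. Order the classes so that their colors are $1,2,3$. This ordering is $\pi_i$ for some $i$, and the gadget in $T_i$ has $(f(u),f(v),f(t))=(1,2,3)$, contrary to Lemma~\ref{lem:gadget}. If $f(r)=2$, the reflected coloring $7-f$ gives $r$ the color $5$, which we have just excluded.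
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:main}]
Apply Lemma~\ref{lem:reduction} to the rooted pair of Lemma~\ref{lem:strip}, with $n=63$ and $h=4$. We obtain a planar graph $G$ with $3\cdot190=570$ vertices, a forest $F$ such that $(G,F)$ has no $2$-backbone $6$-coloring, and a spanning tree $T$ containing $F$ of diameter $2\cdot4+4=12$. Every $2$-backbone coloring of $(G,T)$ is one of $(G,F)$, so \eqref{eq:upper} gives
\[
7\le \mathrm{BBC}_2(G,F)\le \mathrm{BBC}_2(G,T)\le 7. \qedhere
\]
\end{proof}

\section{Six colors for trees of small diameter}\label{sec:short}

To save a color in \eqref{eq:upper}, keep a proper $4$-coloring with classes $A,B,C,D$ and share out six colors: $1$ to $A$, $6$ to $B$, the pair $\{2,3\}$ to $C$ and the pair $\{4,5\}$ to $D$. A vertex of $C$ prefers $2$, which is far from both colors of $D$, but it must take $3$ if it has a backbone neighbor in $A$. Symmetrically, a vertex of $D$ prefers $5$ but must take $4$ if it has a backbone neighbor in $B$. The scheme fails only when a $3$ and a $4$ meet along a backbone edge.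

\begin{lemma}\label{lem:criterion}
Let $G$ be a graph with a proper $4$-coloring with classes $A,B,C,D$, some possibly empty, and let $H$ be a spanning subgraph of $G$. If $H$ has no path $a\,x\,y\,b$ with $a\in A$, $x\in C$, $y\in D$, $b\in B$, then $\mathrm{BBC}_2(G,H)\le6$.
\end{lemma}

\begin{proof}
Color $A$ with $1$ and $B$ with $6$. Color a vertex of $C$ with $3$ if it has an $H$-neighbor in $A$, and with $2$ otherwise. Color a vertex of $D$ with $4$ if it has an $H$-neighbor in $B$, and with $5$ otherwise. Different classes use disjoint sets of colors, so the coloring is proper on $G$. An edge of $H$ joins two different classes, and we check the six cases. Between $A$ and $B$ the difference is $5$. Between $A$ and $D$, and between $B$ and $C$, it is at least $3$. On an edge between $A$ and $C$ the end in $C$ has color $3$, and on an edge between $B$ and $D$ the end in $D$ has color $4$, so the difference is $2$. On an edge $xy$ with $x\in C$ and $y\in D$ the pair of colors is $(2,4)$, $(2,5)$, $(3,5)$ or $(3,4)$, and only the last has difference less than $2$. In that case $x$ has an $H$-neighbor $a\in A$ and $y$ has an $H$-neighbor $b\in B$. The vertices $a,x,y,b$ lie in four different classes, so $a\,x\,y\,b$ is a path of the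 excluded kind.
\end{proof}

We are free to name the four classes as we like, and the proof of Theorem~\ref{thm:short} uses this freedom. Call an edge of $H$ \emph{inner} if both its ends have $H$-degree at least $2$.

\begin{proof}[Proof of Theorem~\ref{thm:short}]
We first prove the general statement. Let every inner edge of $H$ be incident with $r_1$ or $r_2$. Take a proper $4$-coloring of $G$, which exists by the Four-Color Theorem; planarity is used only here. The vertices $r_1,r_2$ lie in at most two classes, so the classes can be named with $r_1,r_2\in A\cup B$. The middle edge $xy$ of a path $a\,x\,y\,b$ as in Lemma~\ref{lem:criterion} is inner and has both ends in $C\cup D$, so it is incident with neither $r_1$ nor $r_2$. Hence there is no such path, and $\mathrm{BBC}_2(G,H)\le 6$.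

Now let $T$ be a spanning tree of diameter at most $5$. If $T$ has no inner edge, any $r_1,r_2$ will do. Otherwise let $T'$ be the subgraph of $T$ induced by the vertices of degree at least $2$; its edges are the inner edges of $T$. It is a tree, because the interior vertices of a path in $T$ have degree at least $2$. Let $y_0y_1\cdots y_\ell$ be a longest path in $T'$, so $\ell\ge1$. Both $y_0$ and $y_\ell$ have a second neighbor in $T$, and since $T$ has no cycle the path extends by one edge at each end. Thus $\ell+2\le5$, that is, $\ell\le3$.

If $\ell=1$, then $T'$ is the single edge $y_0y_1$, and we take $r_1=r_2=y_1$. If $\ell=2$, take $r_1=r_2=y_1$ again. An edge of $T'$ not incident with $y_1$ would have an end at distance at least $2$ from $y_1$, and the path from that end to $y_1$, continued to whichever of $y_0,y_2$ it does not use, would have at least $3$ edges. If $\ell=3$, take $r_1=y_1$ and $r_2=y_2$. An edge of $T'$ incident with neither lies in one of the two components of $T'-y_1y_2$, and after reversing the path if necessary this is the component of $y_1$. The edge has an end at distance at least $2$ from $y_1$, and the path from that end through $y_1$ and $y_2$ to $y_3$ would have at least $4$ edges. So in every case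 all inner edges of $T$ are incident with $r_1$ or $r_2$, and the general statement applies.
\end{proof}

The number two in Theorem~\ref{thm:short} is the number of classes that receive a single extreme color. Three covering vertices may lie in three different classes, one of them then lies in $C\cup D$, and the argument no longer excludes the path $a\,x\,y\,b$. By Theorem~\ref{thm:main}, some restriction on the tree is necessary. Spanning trees of diameter $6$ to $11$ are not treated here.

\begin{thebibliography}{1}
\bibitem{forest}
\emph{(Circular) backbone colouring: forest backbones in planar graphs},
\texttt{https://hal.inria.fr/hal-00957243/document}.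
\end{thebibliography}
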